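\title{A convex function on $\ell_2$ with no uniform approximation by $C^2$ convex functions}

\begin{abstract}
The function $f(x)=\|x^+\|$, the norm of the positive part, is convex and $1$-Lipschitz on $\ell_2$. We prove that it is not within finite uniform distance of any $C^2$ convex function; even an error $o(\|x\|)$ is impossible. Hence continuous convex functions on $\ell_2$ cannot in general be approximated uniformly by $C^\infty$ convex functions. On the positive side, every continuous convex function on $\ell_2$ can be approximated by $C^\infty$ convex functions with error $\varepsilon(1+\|x\|)$, and uniformly when the domain of its conjugate has nonempty interior relative to its closed affine hull.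
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\ell_2$ be the Hilbert space of square-summable real sequences, with inner product $\langle\cdot,\cdot\rangle$, norm $\|\cdot\|$ and unit vector basis $(e_n)$. Derivatives are Fr\'echet derivatives. We answer the following question, posed in \cite{Problem}.

\begin{quote}
\emph{Is it true that for every continuous convex $f:\ell_2\to\mathbb R$ and every $\varepsilon>0$ there is a convex $g\in C^\infty(\ell_2)$ with $|f(x)-g(x)|\le\varepsilon$ for all $x\in\ell_2$?}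
\end{quote}

In $\mathbb R^d$ the analogous statement is elementary when $f$ is $L$-Lipschitz: the convolution of $f$ with a mollifier supported in a ball of radius $\varepsilon/L$ is smooth, it is convex as an average of translates of $f$, and it lies within $\varepsilon$ of $f$. No Lipschitz condition is needed. Azagra \cite{Az13} proved that for every open convex $U\subseteq\mathbb R^d$, every convex $f:U\to\mathbb R$ and every $\varepsilon>0$ there is a real-analytic convex $g:U\to\mathbb R$ with $f-\varepsilon\le g\le f$ on $U$. In infinite dimensions, Azagra and Mudarra \cite{AM14} proved that if $U$ is an open convex subset of a Banach space with separable dual and $f:U\to\mathbb R$ is convex and continuous, not necessarily bounded on bounded sets, then for every $\varepsilon>0$ there is a convex $g\in C^1(U)$ with $|f-g|\le\varepsilon$ on $U$. This applies to $\ell_2$, which is its own dual.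

The simplest examples on $\ell_2$ allow full smoothness. The norm lies within $\varepsilon$ of the $C^\infty$ convex function $\sqrt{\varepsilon^2+\|x\|^2}$, and a convex function of finitely many coordinates is covered by the theorem in $\mathbb R^d$. One would guess that the answer is yes. It is no, and the obstruction appears already at the second derivative. For $x\in\ell_2$ let $x^+=(\max(x_n,0))_n$. The function $f(x)=\|x^+\|$ is convex and $1$-Lipschitz, because
\[
\|x^+\|=\sup\{\langle p,x\rangle:\ p_n\ge0\text{ for all }n,\ \|p\|\le1\}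
\]
is a supremum of linear functionals of norm at most $1$.

\begin{theorem}\label{thm:neg}
Let $f(x)=\|x^+\|$. There is no convex $g:\ell_2\to\mathbb R$ with both of the following properties.
\begin{itemize}
\item[(i)] At every point $g$ has a second-order Taylor expansion: for each $x$ there are $a\in\ell_2$ and a bounded quadratic form $Q$ with
\[
g(x+v)=g(x)+\langle a,v\rangle+\tfrac12Q(v)+o(\|v\|^2)\qquad(v\to0).
\]
\item[(ii)] For every $\eta>0$ there is $M<\infty$ with $|f(x)-g(x)|\le\eta\|x\|+M$ for all $x$.
\end{itemize}
Property \emph{(i)} holds if $g$ is twice differentiable, in particular if $g\in C^2$ or $g\in C^\infty$, and \emph{(ii)} holds if $f-g$ is bounded. So the answer to the question is no, for this $f$ and for every $\varepsilon>0$.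
\end{theorem}

To say when approximation is possible we use the conjugate function
\[
f^*(q)=\sup_{x\in\ell_2}\{\langle q,x\rangle-f(x)\}\in(-\infty,+\infty]\qquad(q\in\ell_2)
\]
and its domain $\operatorname{dom}f^*=\{q: f^*(q)<\infty\}$. Since $f^*(q)\le M$ means that $\langle q,x\rangle-M\le f(x)$ for all $x$, the domain is the set of slopes of the continuous affine minorants of $f$. The closed affine hull of a set is the smallest closed affine subspace that contains it.

\begin{theorem}\label{thm:pos}
Let $f:\ell_2\to\mathbb R$ be continuous and convex, and let $\varepsilon>0$.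
\begin{itemize}
\item[(a)] Suppose that $f(x)\ge\langle p,x\rangle+\delta\|x\|-M$ for all $x$, for some $p\in\ell_2$, $\delta>0$, $M\ge0$. Then there is a convex $g\in C^\infty(\ell_2)$ with $|f-g|\le\varepsilon$ on $\ell_2$. The same conclusion holds if $\operatorname{dom}f^*$ has nonempty interior relative to its closed affine hull.
\item[(b)] In general there is a convex $g\in C^\infty(\ell_2)$ with $|f(x)-g(x)|\le\varepsilon(1+\|x\|)$ for all $x$. In particular, approximation that is uniform on bounded sets is always possible.
\end{itemize}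
\end{theorem}

The counterexample falls outside part (a) for a visible reason. For $f(x)=\|x^+\|$ the domain of $f^*$ is $K=\{q:\ q_n\ge0\text{ for all }n,\ \|q\|\le1\}$. Indeed, $f^*=0$ on $K$ by the formula above; if $q_n<0$, the points $x=-te_n$ give $f^*(q)=\infty$; and if $q\ge0$ and $\|q\|>1$, the points $x=tq$ do. The set $K$ contains $0$ and every $e_n$, so its closed affine hull is $\ell_2$. Its interior is empty, because for $q\in K$ and $t>0$ the point $q-te_n$ leaves $K$ as soon as $q_n<t$.

Section~\ref{sec:model} shows the obstruction in a case that can be computed by hand, Section~\ref{sec:neg} proves Theorem~\ref{thm:neg}, and Section~\ref{sec:sharp} shows that both the order of smoothness in Theorem~\ref{thm:neg} and the linear error in Theorem~\ref{thm:pos}(b) are sharp. Sections~\ref{sec:glue}--\ref{sec:pos} prove Theorem~\ref{thm:pos}.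

\section{Conventions and standard facts}\label{sec:facts}

We write $X=\ell_2$, and $x\ge y$ if $x_n\ge y_n$ for all $n$. Let $P_n$ be the orthogonal projection onto $\operatorname{span}(e_1,\dots,e_n)$ and $Q_n=I-P_n$; then $\|Q_nx\|\to0$ for each $x$. A bounded quadratic form is a function $Q(v)=B(v,v)$ with $B$ a bounded bilinear form; it is even and satisfies $|Q(v)|\le\|B\|\,\|v\|^2$. We use the following facts.

\begin{itemize}
\item[(F1)] If $\varphi:[0,\infty)\to\mathbb R$ is convex, then $t\mapsto(\varphi(t)-\varphi(0))/t$ is nondecreasing on $(0,\infty)$.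
\item[(F2)] A continuous convex $u:X\to\mathbb R$ is Lipschitz on some ball around each point, and at each point $x$ it has a \emph{subgradient}, that is, a vector $s\in X$ with $u(y)\ge u(x)+\langle s,y-x\rangle$ for all $y$. If $u$ is $L$-Lipschitz near $x$, then $\|s\|\le L$, since $\langle s,v\rangle\le u(x+v)-u(x)\le L\|v\|$ for small $v$.
\item[(F3)] If $\Phi:X\times X\to\mathbb R$ is convex and $u(x)=\inf_y\Phi(x,y)$ is finite for all $x$, then $u$ is convex: take the infimum over $y_0,y_1$ in $u((1-\lambda)x_0+\lambda x_1)\le(1-\lambda)\Phi(x_0,y_0)+\lambda\Phi(x_1,y_1)$. A finite infimum of $L$-Lipschitz functions is $L$-Lipschitz.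
\item[(F4)] If $G$ is convex and nondecreasing in each of its variables and $u_1,\dots,u_k$ are convex with values in the domain of $G$, then $G(u_1,\dots,u_k)$ is convex. A pointwise limit of convex functions is convex.
\item[(F5)] If $u:X\to\mathbb R$ is continuous and convex, then $u(x)=\sup\{\langle q,x\rangle-u^*(q):q\in\operatorname{dom}u^*\}$. The inequality $\ge$ is the definition of $u^*$, and a subgradient $s$ at $x$ gives equality, since $u^*(s)=\langle s,x\rangle-u(x)$. As a supremum of continuous functions, $u^*$ has closed sublevel sets $\{u^*\le j\}$.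
\item[(F6)] If $g$ is twice differentiable at $x$, it has the expansion in Theorem~\ref{thm:neg}(i). Write $\nabla g(x+v)=a+Av+o(\|v\|)$ with $A$ bounded. The mean value theorem applied to $s\mapsto g(x+sv)-s\langle a,v\rangle-\frac{s^2}2\langle Av,v\rangle$ on $[0,1]$ gives $s\in(0,1)$ with
\[
g(x+v)-g(x)-\langle a,v\rangle-\tfrac12\langle Av,v\rangle=\langle\nabla g(x+sv)-a-A(sv),v\rangle=o(\|v\|^2).
\]
\end{itemize}

\section{A model case: smoothing each coordinate}\label{sec:model}

Write $f(x)=\sqrt{\sum_n\psi_0(x_n)}$ with $\psi_0(s)=\max(s,0)^2$. The second derivative of $\psi_0$ jumps from $0$ to $2$ at the origin, and the square root is singular at $0$. The first thing to try is to smooth both: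
\[
g(x)=\Phi\Big(\sum_n\psi(x_n)\Big),
\]
where $\Phi:\mathbb R\to\mathbb R$ is continuous, $\psi:\mathbb R\to\mathbb R$ is convex and nondecreasing, as $\psi_0$ is, and $\psi(s)=\psi(0)+as+\frac12bs^2+o(s^2)$ as $s\to0$. The series has to converge for every $x\in\ell_2$. We show that $f-g$ is unbounded.

\emph{The slope vanishes.} Convergence at $x=0$ forces $\psi(0)=0$, and convergence at $x=(1/n)_n$ forces $a=0$, since $\sum1/n$ diverges.

\emph{The curvature vanishes.} A convex function with $\psi(0)=\psi'(0)=0$ is nonnegative, and a nondecreasing one is nonpositive on $(-\infty,0]$. So $\psi=0$ on $(-\infty,0]$. The quadratic term is even, so it is determined by the negative half-line: $b=0$ and $\psi(s)=o(s^2)$.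

\emph{Many small steps are free.} Fix $r>0$ and let $x^N=rN^{-1/2}(e_1+\dots+e_N)$. Then $f(x^N)=r$, while $\sum_n\psi(x^N_n)=N\psi(rN^{-1/2})\to0$, so $g(x^N)\to\Phi(0)=g(0)$. If $|f-g|\le M$, then $r-M\le g(0)\le M$, which fails for $r>2M$.

In $\mathbb R^d$ the first step is missing: the sum is finite and $\psi'(0)>0$ is allowed. The proof of Theorem~\ref{thm:neg} follows the same three steps. Monotonicity in each coordinate is no longer assumed; it is forced by convexity and (ii). The slope vanishes in the limit, because the gradient at a point is a vector of $\ell_2$ and its coordinates tend to $0$. The third step contains the one new difficulty. In the model the same estimate $\psi(s)=o(s^2)$ serves at every step, whereas for general $g$ the remainder in (i) depends on the point, and the admissible step length may shrink as we move.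

\section{Proof of the negative result}\label{sec:neg}

Suppose that $g$ is convex and satisfies (i) and (ii) of Theorem~\ref{thm:neg}. By (i), $g(x+v)\to g(x)$ as $v\to0$, so $g$ is continuous.

\subsection*{Monotonicity}
The function $f$ stays bounded along each ray $x-te_n$, $t\ge0$. By (ii), $g$ grows at most sublinearly along it, and a convex function of sublinear growth cannot increase at all.

\begin{lemma}\label{lem:mono}
$g(x-te_n)\le g(x)$ for all $x\in X$, $n\ge1$ and $t\ge0$.
\end{lemma}

\begin{proof}
The function $\varphi(t)=g(x-te_n)$ is convex on $[0,\infty)$. Let $\eta>0$ and let $M$ be as in (ii). Since $0\le(x-te_n)^+\le x^+$, we have $f(x-te_n)\le\|x\|$, and so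
\[
\varphi(t)\le\|x\|+\eta(\|x\|+t)+M .
\]
Hence $\limsup_{t\to\infty}(\varphi(t)-\varphi(0))/t\le\eta$ for every $\eta>0$, that is, this upper limit is at most $0$. By (F1) the quotient is nondecreasing in $t$, so it is at most $0$ for every $t>0$.
\end{proof}

\subsection*{Cheap directions}
Now we transfer the information from the direction $-e_n$ to the direction $+e_n$. Comparing $g(x+te_n)$ with $g(x-te_n)$ cancels the quadratic term.

\begin{lemma}\label{lem:cheap}
For every $x\in X$ and $\mu>0$ there are $t\in(0,1]$ and $n\ge1$ with $g(x+te_n)-g(x)<\mu t^2$.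
\end{lemma}

\begin{proof}
Let $a$ and $Q$ be as in (i) at $x$, let $R(v)=g(x+v)-g(x)-\langle a,v\rangle-\frac12Q(v)$, and choose $t\in(0,1]$ so small that $|R(v)|\le\frac14\mu\|v\|^2$ whenever $\|v\|\le t$. By Lemma~\ref{lem:mono} and $Q(te_n)=Q(-te_n)$,
\[
g(x+te_n)-g(x)\le g(x+te_n)-g(x-te_n)=2ta_n+R(te_n)-R(-te_n)\le2ta_n+\tfrac12\mu t^2 .
\]
The number $t$ does not depend on $n$, and $a_n\to0$ because $a\in\ell_2$. For large $n$ the right side is less than $\mu t^2$.
\end{proof}

\subsection*{A walk in the positive cone}
From a point $x\ge0$, a step $te_n$ as in Lemma~\ref{lem:cheap} raises $\|x\|^2$ by at least $t^2$ and raises $g$ by less than $\mu t^2$. If such steps carry us to distance $r$ from the origin, then $g$ has grown by at most about $\mu r^2$ while $f$ has grown by $r$; for $\mu$ small compared with $1/r$ this contradicts (ii). The danger is that the steps shrink so fast that the walk converges before it gets far. We prevent this by always taking a step of at least half the largest admissible length. If the walk converged, a step admissible at the limit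 point would be admissible at nearby points of the walk, and the steps could not shrink to $0$.

\begin{lemma}\label{lem:walk}
Let $g:X\to\mathbb R$ be continuous and $\mu>0$. Suppose that for every $x\in X$ there are $t\in(0,1]$ and $n\ge1$ with $g(x+te_n)-g(x)<\mu t^2$. Then for every $r>0$ there is $x\ge0$ with
\[
r<\|x\|\le r+1\qquad\text{and}\qquad g(x)\le g(0)+\mu\|x\|^2 .
\]
\end{lemma}

\begin{proof}
For $x\in X$ let
\[
\mathcal T(x)=\{t\in(0,1]:\ g(x+te_n)-g(x)<\mu t^2\text{ for some }n\},
\]
which is nonempty by hypothesis. Put $x_0=0$. Given $x_j$, pick $t_j\in\mathcal T(x_j)$ with $t_j\ge\frac12\sup\mathcal T(x_j)$, pick $n_j$ with $g(x_j+t_je_{n_j})-g(x_j)<\mu t_j^2$, and set $x_{j+1}=x_j+t_je_{n_j}$. Then $0=x_0\le x_1\le\cdots$. For $i<j$ both $x_i$ and $x_j-x_i$ are nonnegative, so their inner product is nonnegative and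
\begin{equation}\label{eq:pyth}
\|x_j-x_i\|^2\le\|x_j\|^2-\|x_i\|^2 .
\end{equation}
In particular $t_i^2\le\|x_{i+1}\|^2-\|x_i\|^2$, and summing over $i<j$ gives
\begin{equation}\label{eq:growth}
g(x_j)\le g(0)+\mu\sum_{i<j}t_i^2\le g(0)+\mu\|x_j\|^2 .
\end{equation}

Suppose that $\|x_j\|\le r$ for all $j$. By \eqref{eq:pyth} the sequence $\|x_j\|^2$ is nondecreasing; it is bounded, so it converges, and \eqref{eq:pyth} shows that $(x_j)$ is a Cauchy sequence. Let $x$ be its limit. Then $t_j=\|x_{j+1}-x_j\|\to0$. On the other hand, there are $t\in(0,1]$ and $n$ with $g(x+te_n)-g(x)<\mu t^2$. The inequality is strict and $g$ is continuous, so $g(x_j+te_n)-g(x_j)<\mu t^2$ for all large $j$. For these $j$ we have $t\in\mathcal T(x_j)$ and so $t_j\ge t/2$, a contradiction.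

Let $j$ be the first index with $\|x_j\|>r$. Then $j\ge1$ and $\|x_j\|\le\|x_{j-1}\|+t_{j-1}\le r+1$. By \eqref{eq:growth}, $x=x_j$ has the required properties.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:neg}]
Let $M$ be the constant in (ii) for $\eta=\frac14$. At $x=0$ it gives $|g(0)|\le M$; in particular $M\ge0$. Put $r=4M+2$ and $\mu=\frac1{4(r+1)}$. Lemmas~\ref{lem:cheap} and~\ref{lem:walk} give $x\ge0$ with $r<\|x\|\le r+1$ and $g(x)\le M+\mu(r+1)^2=M+\frac14(r+1)$. Since $x\ge0$, we have $f(x)=\|x\|$, and (ii) yields
\[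
r<f(x)\le g(x)+\tfrac14(r+1)+M\le2M+\tfrac12(r+1).
\]
Thus $r<4M+1$, which contradicts $r=4M+2$. So no such $g$ exists. The statement about twice differentiable functions is (F6), and a bounded $f-g$ satisfies (ii) with $M=\sup|f-g|$.
\end{proof}

\section{Where the hypotheses are used, and sharpness}\label{sec:sharp}

Convexity of $g$ enters only in Lemma~\ref{lem:mono}, which is also the only place where (ii) is needed for every $\eta$; the final estimate uses $\eta=\frac14$. Infinite dimension enters through $a_n\to0$ in Lemma~\ref{lem:cheap}. Property (i) is needed at the points of the walk and at its possible limit, which are not known in advance. Neither (i) nor (ii) can be relaxed in the obvious way. With a single fixed $\eta$ in (ii), Theorem~\ref{thm:pos}(b) provides a $C^\infty$ approximant, and part (b) below shows that a remainder $O(\|v\|^2)$ after the linear term is not enough in place of (i). A function is $C^{1,1}$ if it is differentiable with Lipschitz gradient.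

\begin{proposition}\label{prop:sharp}
\begin{itemize}
\item[(a)] Let $\omega:[0,\infty)\to[0,\infty)$ be bounded on bounded sets with $\omega(t)=o(t)$ as $t\to\infty$. The error $\varepsilon(1+\|x\|)$ in Theorem~\ref{thm:pos}(b) cannot be replaced by $\omega(\|x\|)$, even for twice differentiable $g$.
\item[(b)] For $\varepsilon>0$ the function $g_\varepsilon(x)=\sqrt{\varepsilon^2+\|x^+\|^2}$ is convex and $C^{1,1}$, and it lies within $\varepsilon$ of $\|x^+\|$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Given $\eta>0$, choose $T$ with $\omega(t)\le\eta t$ for $t\ge T$ and put $M=\sup_{[0,T]}\omega$. Then $\omega(t)\le\eta t+M$ for all $t$. A twice differentiable convex $g$ with $|\,\|x^+\|-g(x)|\le\omega(\|x\|)$ would satisfy (i) and (ii) of Theorem~\ref{thm:neg}.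

(b) The function $s\mapsto\sqrt{\varepsilon^2+s^2}$ is convex and nondecreasing on $[0,\infty)$ and lies between $s$ and $s+\varepsilon$. This gives the estimate and, by (F4), convexity. The function $s\mapsto\frac12\max(s,0)^2$ has the $1$-Lipschitz derivative $\max(s,0)$, so it differs from its tangent line at $s$ by at most $\frac12v^2$ at $s+v$. Summing over coordinates,
\[
\big|\tfrac12\|(x+v)^+\|^2-\tfrac12\|x^+\|^2-\langle x^+,v\rangle\big|\le\tfrac12\|v\|^2 .
\]
Hence $\frac12\|x^+\|^2$ has gradient $x^+$, and $\nabla g_\varepsilon(x)=G(x^+)$ with $G(y)=y/\sqrt{\varepsilon^2+\|y\|^2}$. The map $x\mapsto x^+$ is $1$-Lipschitz. The derivative of $G$ at $y$ acts as multiplication by $(\varepsilon^2+\|y\|^2)^{-1/2}$ on the orthogonal complement of $y$ and by $\varepsilon^2(\varepsilon^2+\|y\|^2)^{-3/2}$ on $y$; both numbers are at most $1/\varepsilon$. So $\nabla g_\varepsilon$ is $\varepsilon^{-1}$-Lipschitz.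
\end{proof}

At the origin $g_\varepsilon(-te_n)=g_\varepsilon(0)$, while $g_\varepsilon(te_n)-g_\varepsilon(0)=\sqrt{\varepsilon^2+t^2}-\varepsilon$ is asymptotic to $t^2/(2\varepsilon)$. The two sides have different curvature, which is what (i) forbids.

\section{Smooth maxima and gluing}\label{sec:glue}

We turn to Theorem~\ref{thm:pos}. Partitions of unity do not preserve convexity, but maxima do. We therefore patch local approximants by a smooth substitute for the maximum.

For $\sigma>0$ let $\theta_\sigma$ be the convolution of $|\cdot|$ with an even, nonnegative $C^\infty$ function of integral $1$ supported in $[-\sigma,\sigma]$. It is an average of the translates $|s-u|$, $|u|\le\sigma$, with $u$ of mean zero. Hence $\theta_\sigma$ is $C^\infty$, convex and $1$-Lipschitz; $\theta_\sigma(s)\ge|s|$ by Jensen's inequality; $\theta_\sigma(s)\le|s|+\sigma$; and $\theta_\sigma(s)=|s|$ for $|s|\ge\sigma$, because then $|s-u|$ is affine in $u\in[-\sigma,\sigma]$. In analogy with $\max(a,b)=\frac12(a+b+|a-b|)$ put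
\[
M_\sigma(a,b)=\tfrac12\big(a+b+\theta_\sigma(a-b)\big).
\]
This function is $C^\infty$ and convex on $\mathbb R^2$. Its partial derivatives $\frac12(1\pm\theta_\sigma'(a-b))$ are nonnegative, so by (F4) $M_\sigma(h,h')$ is $C^\infty$ and convex when $h$ and $h'$ are. Moreover
\begin{equation}\label{eq:smax}
\max(a,b)\le M_\sigma(a,b)\le\max(a,b)+\tfrac\sigma2,\qquad M_\sigma(a,b)=\max(a,b)\ \text{ if }|a-b|\ge\sigma .
\end{equation}

An infinite iteration of smooth maxima is smooth if it stabilizes near each point. For that it suffices that near each point some $h_k$ almost dominates all later functions; a small decreasing bonus turns this into strict domination.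

\begin{lemma}[Gluing]\label{lem:glue}
Let $h_k$ $(k\ge1)$ be $C^\infty$ convex functions on $X$, let $V_k$ be open sets with $\bigcup_kV_k=X$, and let $\eta>0$. Suppose that
\[
h_m\le h_k+\eta2^{-k}\quad\text{on }V_k\text{ whenever }m>k .
\]
Then there is a $C^\infty$ convex $g$ on $X$ with $\sup_kh_k\le g\le\sup_kh_k+2\eta$.
\end{lemma}

\begin{proof}
Put $u_k=h_k+3\eta2^{-k}$, $\sigma_k=\eta2^{-k}$, $g_1=u_1$ and $g_m=M_{\sigma_m}(g_{m-1},u_m)$ for $m\ge2$. Each $g_m$ is $C^\infty$ and convex, and by \eqref{eq:smax} and induction
\[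
\max_{k\le m}u_k\le g_m\le\max_{k\le m}u_k+\tfrac12\sum_{j=2}^m\sigma_j\le\max_{k\le m}u_k+\tfrac\eta4 .
\]
On $V_k$, for $m>k$, since $2^{-m}\le2^{-k-1}$,
\[
g_{m-1}-u_m\ge u_k-u_m\ge3\eta(2^{-k}-2^{-m})-\eta2^{-k}\ge\eta2^{-k-1}\ge\sigma_m ,
\]
so $g_m=g_{m-1}$ on $V_k$ by \eqref{eq:smax}. Thus $g=\lim_mg_m$ exists and equals $g_k$ on the open set $V_k$. It is $C^\infty$, it is convex by (F4), and $\sup_kh_k\le g\le\sup_kh_k+\frac32\eta+\frac14\eta$.
\end{proof}

\section{Lipschitz functions with a linear error}\label{sec:lip}

The core of Theorem~\ref{thm:pos} is the following one-sided statement.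

\begin{lemma}\label{lem:lip}
Let $u:X\to\mathbb R$ be convex and $L$-Lipschitz, and let $\kappa>0$. There is a $C^\infty$ convex $h$ on $X$ with
\[
u(x)-\kappa\le h(x)\le u(x)+\kappa(1+\|x\|)\qquad(x\in X).
\]
\end{lemma}

A smooth maximum of finitely many tangent planes is $C^\infty$ and convex, but it approximates well only near a compact set, such as a ball of $P_nX$. As $n$ grows these pieces improve, and this is an obstacle to gluing, which wants an early piece to dominate the later ones. The function $F(x)=\frac12\|x\|^2$ shows the obstacle and the remedy. Let $n_1<n_2<\cdots$ and take the ideal pieces $A_k(x)=F(P_{n_k}x)$. Then $\sup_{m>k}A_m-A_k=\frac12\|Q_{n_k}x\|^2$, so Lemma~\ref{lem:glue} would need, for each $x$, some $k$ with $\frac12\|Q_{n_k}x\|^2\le\eta2^{-k}$. The point $x=\sum_j(2\eta2^{-j})^{1/2}e_{n_j+1}$ has $\frac12\|Q_{n_k}x\|^2=2\eta2^{-k}$ for all $k$, so the pieces cannot be glued. If we add to $A_k$ the tail $\frac12\|Q_{n_k}x\|^2$, all pieces become equal to $F$ and the obstacle disappears.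

In general we first replace $u$ by a function $F$ that exceeds its tangent planes at most quadratically, so that a quadratic tail pays for the later improvements. A quadratic tail is too large far from $P_{n_k}X$, so we cut it down to a convex function of small linear growth. This is the source of the error $\kappa\|x\|$, which Theorem~\ref{thm:neg} shows to be unavoidable.

\begin{proof}
\emph{Step 1: the Moreau envelope.} Choose $C>0$ with $L^2/(2C)\le\kappa$ and let
\[
F(x)=\inf_y\big\{u(y)+\tfrac C2\|x-y\|^2\big\}.
\]
Taking $y=x$ gives $F\le u$. Since $u(y)+\frac C2\|x-y\|^2\ge u(x)-L\|x-y\|+\frac C2\|x-y\|^2\ge u(x)-\frac{L^2}{2C}$, we have $F\ge u-\kappa$. By (F3), $F$ is convex, and it is $L$-Lipschitz because $F(x)=\inf_z\{u(x-z)+\frac C2\|z\|^2\}$. For $p,v,y\in X$ the parallelogram law gives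
\[
F(p+v)+F(p-v)\le2u(y)+\tfrac C2\big(\|p-y+v\|^2+\|p-y-v\|^2\big)=2\big(u(y)+\tfrac C2\|p-y\|^2\big)+C\|v\|^2 ,
\]
and the infimum over $y$ yields $F(p+v)+F(p-v)\le2F(p)+C\|v\|^2$. For each $p$ fix a subgradient $s(p)$ of $F$ at $p$ and let $\ell_p(x)=F(p)+\langle s(p),x-p\rangle$. Inserting $F(p-v)\ge F(p)-\langle s(p),v\rangle$, we obtain
\begin{equation}\label{eq:tangent}
\ell_p(x)\le F(x)\le\ell_p(x)+C\|x-p\|^2\qquad(x,p\in X).
\end{equation}

\emph{Step 2: finite-dimensional pieces.} Put $\eta=\kappa/4$ and choose $\gamma_k>0$ with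
\begin{equation}\label{eq:gamma}
C\gamma_k^2+(k+1)\gamma_k\le\eta2^{-k-1}.
\end{equation}
We define $n_1<n_2<\cdots$ and finite sets $S_k$ recursively, starting from $n_1=1$. Given $n_k$, the set $D_k=\{w\in P_{n_k}X:\|w\|\le k\}$ is compact; let $S_k\subseteq D_k$ be finite and such that every point of $D_k$ is within $\gamma_k$ of $S_k$. The slopes $s(p)$ need not lie in $P_{n_k}X$, but there are finitely many of them, so there is $n_{k+1}>n_k$ with $\|Q_{n_{k+1}}s(p)\|\le\gamma_k$ for all $p\in S_k$. For $p\in S_k$ truncate the slope: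
\[
\ell'_p(x)=F(p)+\langle P_{n_{k+1}}s(p),x-p\rangle=\ell_p(x)-\langle Q_{n_{k+1}}s(p),x\rangle ,
\]
where the second equality uses $Q_{n_{k+1}}p=0$. Thus $\ell'_p$ depends only on $P_{n_{k+1}}x$ and $|\ell'_p(x)-\ell_p(x)|\le\gamma_k\|x\|$. Apply $M_\sigma$, with $\sigma=\gamma_k/|S_k|$, successively to the functions $\ell'_p$, $p\in S_k$. By \eqref{eq:smax} the result $A_k$ is a $C^\infty$ convex function that depends only on $P_{n_{k+1}}x$ and satisfies $\max_{p\in S_k}\ell'_p\le A_k\le\max_{p\in S_k}\ell'_p+\gamma_k$. The left inequality in \eqref{eq:tangent} gives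
\begin{equation}\label{eq:upper}
A_k(x)\le F(x)+\gamma_k(1+\|x\|)\qquad(x\in X).
\end{equation}
If $\|x\|\le k$, pick $p\in S_k$ with $\|P_{n_k}x-p\|\le\gamma_k$. Then $\|x-p\|^2\le\gamma_k^2+\|Q_{n_k}x\|^2$, and the right inequality in \eqref{eq:tangent} together with \eqref{eq:gamma} gives $A_k(x)\ge\ell_p(x)-k\gamma_k\ge F(x)-C\|Q_{n_k}x\|^2-C\gamma_k^2-k\gamma_k$, so
\begin{equation}\label{eq:lower}
A_k(x)\ge F(x)-C\|Q_{n_k}x\|^2-\eta2^{-k-1}\qquad(\|x\|\le k).
\end{equation}

\emph{Step 3: comparing two pieces.} Let $b_j(x)=\|(P_{n_{j+1}}-P_{n_j})x\|^2$ be the mass of $x$ in the $j$th block of coordinates, so that $\|Q_{n_k}x\|^2=\sum_{j\ge k}b_j(x)$. Let $m>k$ and $\|x\|\le k$. Subtracting \eqref{eq:lower} from \eqref{eq:upper} at $x$ would bound $A_m-A_k$ by the whole tail $C\sum_{j\ge k}b_j$. That is too much, since $A_m$ will carry a tail term of its own. This is why the slopes were truncated: both pieces take the same values at $x$ and at $z=P_{n_{m+1}}x$, and $\|z\|\le k$, $\|Q_{n_k}z\|^2=b_k(x)+\dots+b_m(x)$. Applying \eqref{eq:upper} for $m$ and \eqref{eq:lower}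 for $k$ at $z$, and using $(1+k)\gamma_m\le\eta2^{-m-1}\le\eta2^{-k-1}$,
\begin{equation}\label{eq:compare}
A_m(x)-A_k(x)\le C\big(b_k(x)+\dots+b_m(x)\big)+\eta2^{-k}\qquad(m>k,\ \|x\|\le k).
\end{equation}

\emph{Step 4: tails.} We need tails $q_k$ with $q_k-q_m\ge b_k+\dots+b_m$. The choice $\|Q_{n_k}x\|^2$ gives only $b_k+\dots+b_{m-1}$ and misses the last block, so we add a shifted copy:
\[
q_k(x)=\|Q_{n_k}x\|^2+\|Q_{n_{k+1}}x\|^2=b_k(x)+2\sum_{j>k}b_j(x).
\]
For $m>k$,
\begin{equation}\label{eq:tails}
q_k-q_m=b_k+2(b_{k+1}+\dots+b_{m-1})+b_m\ge b_k+\dots+b_m\ge0 .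
\end{equation}
Choose $s_0>0$ with $4\sqrt2\,Cs_0\le\kappa/2$. Let $\chi:\mathbb R\to[0,1]$ be even and $C^\infty$, equal to $1$ on $[-s_0,s_0]$ and to $0$ outside $[-2s_0,2s_0]$, and define $\varphi$ by $\varphi''=2C\chi$, $\varphi(0)=\varphi'(0)=0$. Then $\varphi$ is $C^\infty$ and convex, $\varphi(s)=Cs^2$ for $|s|\le s_0$, and $0\le\varphi'\le4Cs_0$ on $[0,\infty)$. Put $T_k=\varphi(\sqrt{q_k})$. The function $\sqrt{q_k(x)}$ is the norm of $(Q_{n_k}x,Q_{n_{k+1}}x)$ in the Hilbert space $X\times X$, hence a seminorm bounded by $\sqrt2\|x\|$. By (F4), $T_k$ is convex. It is $C^\infty$ on the open set $\{q_k>0\}$, where $\sqrt{q_k}$ is $C^\infty$, and on the open set $\{q_k<s_0^2\}$, where $T_k=Cq_k$; these two sets cover $X$. Finally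
\begin{equation}\label{eq:T}
0\le T_k(x)\le4Cs_0\sqrt2\,\|x\|\le\tfrac\kappa2\|x\| .
\end{equation}

\emph{Step 5: gluing.} Let $h_k=A_k+T_k$ and $V_k=\{x:\|x\|<k,\ q_k(x)<s_0^2\}$. The sets $V_k$ are open, and they cover $X$ because $q_k(x)\to0$. On $V_k$, for $m>k$, we have $q_m\le q_k<s_0^2$, so $T_m-T_k=-C(q_k-q_m)$. By \eqref{eq:compare} and \eqref{eq:tails}, $h_m-h_k\le\eta2^{-k}$ on $V_k$. Lemma~\ref{lem:glue} gives a $C^\infty$ convex $h$ with $\sup_kh_k\le h\le\sup_kh_k+2\eta$. Since $\gamma_k\le\eta=\kappa/4$, the bounds \eqref{eq:upper} and \eqref{eq:T} give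
\[
h(x)\le F(x)+\tfrac\kappa4(1+\|x\|)+\tfrac\kappa2\|x\|+\tfrac\kappa2\le u(x)+\kappa(1+\|x\|).
\]
For $k\ge\|x\|$ we have $h(x)\ge A_k(x)$, and the right side of \eqref{eq:lower} tends to $F(x)$. So $h\ge F\ge u-\kappa$.
\end{proof}

\section{Proof of the positive result}\label{sec:pos}

Two things remain. The error $\kappa\|x\|$ has to be removed, and $f$ need not be Lipschitz, not even on bounded sets. (For example, $\sup_nn\max(x_n-\frac12,0)$ is convex, it is locally a finite maximum of continuous functions, and it takes the value $n/2$ at $e_n$.) For the second point we work on small balls and glue. For the first we use the growth hypothesis, and this is its only use: if $f(x)\ge\delta\|x\|-M$, then $\kappa\|x\|$ is at most a small multiple of $f$ plus a small constant, and division by a factor slightly larger than $1$ absorbs it. The division costs little on a ball where $f$ is bounded.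

\begin{lemma}\label{lem:local}
Let $f:X\to\mathbb R$ be continuous and convex with $f(x)\ge\delta\|x\|-M$ on $X$, where $\delta>0$ and $M\ge0$, and let $f$ be $L$-Lipschitz on an open ball $B$. For every $\varepsilon'>0$ there is a $C^\infty$ convex $h$ on $X$ with $h\le f+\varepsilon'$ on $X$ and $h\ge f-\varepsilon'$ on $B$.
\end{lemma}

\begin{proof}
Let $u(x)=\inf_y\{f(y)+L\|x-y\|\}$. Then $-M\le u\le f$, and $u$ is convex and $L$-Lipschitz by (F3). If $x\in B$, a subgradient $s$ of $f$ at $x$ has $\|s\|\le L$ by (F2), so $f(y)\ge f(x)-L\|x-y\|$ for all $y\in X$. Hence $u=f$ on $B$. Let $\kappa>0$, put $\alpha=\kappa/\delta$, and let $h_0$ be given by Lemma~\ref{lem:lip} for $u$ and $\kappa$. Since $\|x\|\le(f(x)+M)/\delta$,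
\[
h_0(x)\le f(x)+\kappa(1+\|x\|)\le(1+\alpha)f(x)+\kappa+\alpha M .
\]
Put $h=h_0/(1+\alpha)$. Then $h\le f+\kappa+\alpha M$ on $X$. On $B$ we have $h_0\ge f-\kappa$, so
\[
h-f\ge\frac{-\kappa-\alpha f}{1+\alpha}\ge-\kappa-\alpha\sup_B|f| ,
\]
and $\sup_B|f|<\infty$ because $f$ is Lipschitz on the bounded set $B$. Both errors are at most $\varepsilon'$ when $\kappa$ is small.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}(a), first statement]
Subtracting the linear functional $\langle p,\cdot\rangle$ from $f$ and adding it back to the approximant, we may assume $p=0$. By (F2) the open balls on which $f$ is Lipschitz cover $X$. Every open cover of a separable metric space has a countable subcover, so countably many such balls $B_k$ $(k\ge1)$ cover $X$. Put $\eta=\varepsilon/3$ and $\varepsilon_k=\eta2^{-k-1}$. Lemma~\ref{lem:local} gives $C^\infty$ convex functions $h_k$ with $h_k\le f+\varepsilon_k$ on $X$ and $h_k\ge f-\varepsilon_k$ on $B_k$. On $B_k$, for $m>k$,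
\[
h_m-h_k\le\varepsilon_m+\varepsilon_k\le\eta2^{-k}.
\]
Lemma~\ref{lem:glue} with $V_k=B_k$ gives a $C^\infty$ convex $g$ with $g\le f+\frac14\eta+2\eta\le f+\varepsilon$ on $X$ and $g\ge h_k\ge f-\varepsilon$ on each $B_k$.
\end{proof}

For $f(x)=\|x^+\|$ this argument must break down, so by Theorem~\ref{thm:neg} the conclusion of Lemma~\ref{lem:local} fails for some ball and some $\varepsilon'$: the growth hypothesis cannot be dropped there.

The growth hypothesis says that $f^*\le M$ on the ball of radius $\delta$ around $p$. In the second statement of (a) we know only that $f^*$ is finite on a relatively open set. The Baire category theorem upgrades this to a uniform bound on a ball of the affine hull, and in the directions orthogonal to the hull $f$ is affine.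

\begin{proof}[Proof of Theorem~\ref{thm:pos}(a), second statement]
Let $p_0+Y$, with $Y$ a closed subspace, be the closed affine hull of $\operatorname{dom}f^*$, let $\pi$ be the orthogonal projection onto $Y$, and let $W\subseteq\operatorname{dom}f^*$ be nonempty and open in $p_0+Y$. The Baire category theorem says that a nonempty open subset of a complete metric space is not a countable union of relatively closed sets with empty interior. Since $W=\bigcup_{j\ge1}(W\cap\{f^*\le j\})$ and these sets are closed in $W$ by (F5), there are $p\in W$, $\delta>0$ and $j\ge1$ with $f^*(p+\delta y)\le j$ for all $y\in Y$, $\|y\|\le1$. By the definition of $f^*$,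
\[
f(x)\ge\sup_{y\in Y,\ \|y\|\le1}\langle p+\delta y,x\rangle-j=\langle p,x\rangle+\delta\|\pi x\|-j .
\]
Let $c(x)=f(x)-\langle p,x\rangle$. By (F5), $c(x)=\sup\{\langle q-p,x\rangle-f^*(q):q\in\operatorname{dom}f^*\}$. Each $q-p$ lies in $Y$, so $\langle q-p,x\rangle=\langle q-p,\pi x\rangle$ and $c(x)=c(\pi x)$. To apply the first statement we add growth in the missing directions. The function $\tilde c(x)=c(x)+\delta\|x-\pi x\|$ is continuous and convex, it equals $c$ on $Y$, and
\[
\tilde c(x)\ge\delta\|\pi x\|+\delta\|x-\pi x\|-j\ge\delta\|x\|-j .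
\]
So there is a $C^\infty$ convex $g_0$ on $X$ with $|\tilde c-g_0|\le\varepsilon$. The function $g(x)=\langle p,x\rangle+g_0(\pi x)$ is $C^\infty$ and convex, and $|f(x)-g(x)|=|\tilde c(\pi x)-g_0(\pi x)|\le\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}(b)]
A subgradient $p$ of $f$ at $0$ gives $f(x)\ge\langle p,x\rangle-M$ with $M=|f(0)|$. The function $f_1(x)=f(x)+\varepsilon\|x\|$ is continuous and convex and satisfies $f_1(x)\ge\langle p,x\rangle+\varepsilon\|x\|-M$. By part (a) there is a $C^\infty$ convex $g$ with $|f_1-g|\le\varepsilon$, and then $|f(x)-g(x)|\le\varepsilon+\varepsilon\|x\|$. For an error at most $\varepsilon$ on the ball $\|x\|\le R$, apply this with $\varepsilon/(1+R)$ in place of $\varepsilon$.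
\end{proof}

\begin{thebibliography}{9}

\bibitem{Az13} Azagra, 2013.

\bibitem{AM14} Azagra and Mudarra, 2014.

\bibitem{Problem} \emph{On smooth approximation and smooth convex extensions of convex functions},
\texttt{https://\allowbreak text.www2.\allowbreak warwick.ac.uk/\allowbreak fac/\allowbreak sci/\allowbreak maths/\allowbreak research/\allowbreak events/\allowbreak 2014-15/\allowbreak nonsymposium/\allowbreak rbst/\allowbreak prog/\allowbreak azagra.pdf}

\end{thebibliography}
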